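\title{Disjoint graphs that must cross each other\\ on surfaces of large genus}

\begin{abstract}
DeVos, Mohar and \v{S}\'amal conjectured that in a drawing of a disjoint union $G\cup H$ on a surface with the minimum number of crossings, no edge of $G$ crosses an edge of $H$. We show that this fails on every surface, orientable or not, of sufficiently large Euler genus $\gamma$. There are connected cubic graphs $G$ and $H$ such that $G\cup H$ has a drawing with at most $3\gamma-6$ crossings, while every drawing that keeps $G$ and $H$ apart has more than $c\gamma\log\gamma$ crossings. For each $\delta<\frac12$ the graphs can be chosen so that every optimal drawing has more than $\delta\gamma$ crossings between $G$ and $H$. The pair consists of a cellularly embedded cubic graph and its truncated dual, and it is found by counting.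
\end{abstract}

\section{Introduction}

Graphs in this paper are finite, and a \emph{surface} is a compact connected $2$-manifold without boundary, orientable or not. A \emph{drawing} of a graph on a surface $S$ places the vertices at distinct points of $S$ and draws each edge as a simple arc joining its endpoints, in such a way that no edge passes through a vertex other than its endpoints, any two edges meet in finitely many points, any common interior point of two edges is a proper crossing, and no three edges pass through a common interior point. The \emph{crossing number} $\mathrm{cr}_S(G)$ is the minimum number of crossing points over all drawings of $G$ on $S$, and a drawing with exactly $\mathrm{cr}_S(G)$ crossings is \emph{cr-minimal}. Thus $\mathrm{cr}_S(G)$ measures how far $G$ is from embedding in $S$.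

Let $G\cup H$ be the disjoint union of two graphs. In a drawing of $G\cup H$ we call a crossing between an edge of $G$ and an edge of $H$ a \emph{$G$--$H$ crossing}, and we say that $G$ and $H$ \emph{do not intersect} if there is none; the drawings of $G$ and of $H$ are then disjoint subsets of $S$. Nothing ties $G$ to $H$, so a $G$--$H$ crossing looks like pure waste. This is the content of the following conjecture, which we take from~\cite{dma}.

\begin{quote}
\textbf{Conjecture} (DeVos, Mohar and \v{S}\'amal)\textbf{.} \emph{If $G$ and $H$ are disjoint graphs, then in every cr-minimal drawing of $G\cup H$ on any surface, $G$ and $H$ do not intersect.}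
\end{quote}

The simplest cases support it. A drawing of $G\cup H$ on $S$ with $x$ crossings between $G$ and $H$ has at least $\mathrm{cr}_S(G)+\mathrm{cr}_S(H)+x$ crossings in total. Suppose that $H$ gains nothing from the topology of $S$, that is, $\mathrm{cr}_S(H)=\mathrm{cr}_{S^2}(H)$, where $S^2$ is the sphere. A cr-minimal drawing of $H$ on $S^2$ misses some point, so it can be shrunk into a small disc that misses a cr-minimal drawing of $G$ on $S$. Hence $\mathrm{cr}_S(G\cup H)\le\mathrm{cr}_S(G)+\mathrm{cr}_S(H)$, and every cr-minimal drawing has $x=0$. This settles the sphere, and also every surface when $H$ is planar. The statement is known to hold for the sphere, the projective plane and the Klein bottle.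

The argument breaks down when both graphs profit from the handles or crosscaps of $S$. If they are drawn apart, they have to divide these between them; if they are allowed to cross, each can use all of them. We show that on surfaces of large genus the second option can be cheaper by an unbounded factor. Let $\gamma(S)=2-\chi(S)$ be the \emph{Euler genus} of $S$, where $\chi$ is the Euler characteristic, and let $\log$ be the natural logarithm.

\begin{theorem}\label{thm:disjoint}
There are constants $c>0$ and $\gamma_0$ such that for every surface $S$ with $\gamma=\gamma(S)\ge\gamma_0$ there exist disjoint connected simple cubic graphs $G,H$ with $\mathrm{cr}_S(G\cup H)\le 3\gamma-6$, while every drawing of $G\cup H$ on $S$ in which $G$ and $H$ do not intersect has more than $c\gamma\log\gamma$ crossings, and $c\gamma\log\gamma>3\gamma-6$. Hence $G$ and $H$ intersect in every cr-minimal drawing of $G\cup H$ on $S$, and the conjecture is false.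
\end{theorem}

A few crossings between $G$ and $H$ do not rescue the statement.

\begin{theorem}\label{thm:linear}
For every $\delta\in(0,\frac12)$ there are $c>0$ and $\gamma_0$ such that for every surface $S$ with $\gamma=\gamma(S)\ge\gamma_0$ there exist disjoint connected simple cubic graphs $G,H$ with $\mathrm{cr}_S(G\cup H)\le 3\gamma-6$ such that every drawing of $G\cup H$ on $S$ with at most $\delta\gamma$ crossings between $G$ and $H$ has more than $c\gamma\log\gamma>3\gamma-6$ crossings in total. Hence in every cr-minimal drawing of $G\cup H$ on $S$ the number of $G$--$H$ crossings is more than $\delta\gamma$ and at most $3\gamma-6$.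
\end{theorem}

At most two surfaces share a given Euler genus, so the conjecture fails on all but finitely many surfaces. On these surfaces even the weaker statement that \emph{some} cr-minimal drawing keeps $G$ and $H$ apart is false, and the best drawing that keeps them apart can exceed $\mathrm{cr}_S(G\cup H)$ by a factor of at least a constant times $\log\gamma$. The proof shows that the graphs exist without exhibiting them, and it makes no claim about individual surfaces of small genus such as the torus.

\subsection*{Outline of the proof}
Put $n=2\gamma-4$. Every connected simple cubic graph $\Gamma$ on $n$ vertices embeds in $S$, and a suitable dual graph $H_\Gamma$ on $3n$ vertices can be drawn on top of it, crossing each of the $3n/2=3\gamma-6$ edges of $\Gamma$ once (Section~\ref{sec:dual}). If instead the two graphs are drawn apart, one of them lives on a surface of Euler genus at most $\gamma/2\approx n/4$ (Section~\ref{sec:surfaces}). It remains to find $\Gamma$ such that neither $\Gamma$ nor $H_\Gamma$ can be drawn on so small a surface with few crossings. We compare three counts, each stated here up to a factor exponential in $n$: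
\begin{itemize}
\item there are at least $n^{n/2}$ graphs $\Gamma$ (Lemma~\ref{lem:many});
\item the graph $H_\Gamma$ determines $\Gamma$ (Lemma~\ref{lem:recover});
\item at most $2^{16k}\,n^{n/4}$ cubic graphs on $n$ or $3n$ vertices have a drawing with at most $k$ crossings on a surface of Euler genus about $n/4$ (Lemma~\ref{lem:few}).
\end{itemize}
The last count, which rests on the bound for maps in Section~\ref{sec:maps}, is the heart of the matter: a unit of Euler genus multiplies the number of graphs by about $n$, but a vertex or a crossing only by a constant. To make up the missing factor $n^{n/4}$, the number $k$ of crossings must have order $n\log n$.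

\section{Surfaces, maps, and the division of genus}\label{sec:surfaces}

We recall the standard facts that we use.

\emph{Classification.} A surface is determined up to homeomorphism by its Euler genus and by whether it is orientable. The sphere with $g\ge0$ handles is orientable of Euler genus $2g$, the sphere with $h\ge1$ crosscaps is non-orientable of Euler genus $h$, and there are no other surfaces; in particular $\gamma\ge0$ always. The \emph{connected sum} $S\#S'$ is formed by removing an open disc from each surface and gluing the two boundary circles. It satisfies $\gamma(S\#S')=\gamma(S)+\gamma(S')$ and is orientable exactly when both summands are. Adding a handle or a crosscap means forming the connected sum with a torus or a projective plane.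

\emph{Planarization.} Replacing each crossing of a drawing by a vertex of degree $4$ gives a graph embedded in the surface, the \emph{planarization} of the drawing. At such a vertex the two pieces of the same original edge are opposite in the cyclic order, because the crossing is proper.

\emph{Neighborhoods.} An embedded finite graph $X$ is piecewise linear up to a homeomorphism of the surface $S$, so it has a \emph{regular neighborhood} $N(X)$: the union of a small closed disc around each vertex and a thin closed band along each edge. It is a compact surface with boundary, $N(X)\setminus X$ is a collar $\partial N(X)\times[0,1)$, and $\overline{S\setminus N(X)}$ is a compact surface with the same boundary circles. Circles have Euler characteristic $0$, so $\chi(S)=\chi(N(X))+\chi(\overline{S\setminus N(X)})$. For a compact connected surface $K$ with boundary, $\hat K$ denotes the surface obtained by \emph{capping}, that is, by gluing a disc to each boundary circle; each disc raises $\chi$ by $1$.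

\emph{Maps.} A \emph{map} is a connected graph $M$, possibly with loops and multiple edges, embedded in a surface $\Sigma$ so that all \emph{faces}, the components of $\Sigma\setminus M$, are open discs. Maps are considered up to homeomorphism. A map with $v$ vertices, $m$ edges and $f$ faces satisfies Euler's formula $\gamma(\Sigma)=2-v+m-f$. If $m\ge1$, each face is the interior of a polygon, $\Sigma$ is obtained by gluing the $2m$ \emph{sides} of these polygons in pairs, and $M$ is the image of the boundaries of the polygons. The \emph{dual} of $M$ has a vertex for each face and, for each edge of $M$, a dual edge joining the faces on its two sides.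

\emph{Rotation systems.} Choose a cyclic order of the edges at each vertex of a connected simple graph. Take an oriented disc for each vertex, attach the bands in the chosen orders and compatibly with the orientations, and cap. The result is a map on an orientable surface. Its faces are traced by one rule: after arriving at a vertex along an edge, leave along the next edge in the cyclic order. The two sides of an edge are traversed in opposite directions.

\medskip
One computation controls the Euler genus whenever we cut a surface along the boundary of a neighborhood.

\begin{lemma}\label{lem:cap}
Let $X$ be a connected graph embedded in a surface $S$, let $N=N(X)$, and let $K_1,\dots,K_q$ be the components of $\overline{S\setminus N}$. Then $X$ is a map on $\hat N$, and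
\[
\gamma(\hat N)+\sum_{j=1}^q\gamma(\hat K_j)\le\gamma(S).
\]
In particular $\gamma(\hat N)\le\gamma(S)$. If $S$ is orientable, then so are $\hat N$ and all $\hat K_j$.
\end{lemma}

\begin{proof}
Each face of $X$ in $\hat N$ is a capping disc together with a collar of its boundary, hence an open disc. Let $\beta$ be the number of boundary circles of $N$. Each of them lies on exactly one $K_j$, and each $K_j$ has at least one, since otherwise $K_j$ would be open and closed in the connected space $S$. So $\beta\ge q$, and
\[
\gamma(\hat N)+\sum_j\gamma(\hat K_j)=\bigl(2-\chi(N)-\beta\bigr)+\Bigl(2q-\sum_j\chi(K_j)-\beta\Bigr)=\gamma(S)+2q-2\beta\le\gamma(S).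
\]
An orientation of $S$ restricts to the pieces and extends over the capping discs.
\end{proof}

The next lemma makes precise that graphs drawn apart must divide the genus.

\begin{lemma}\label{lem:split}
Let $G$ be connected, let $H$ be any nonempty graph, and consider a drawing of $G\cup H$ on $S$ in which $G$ and $H$ do not intersect. Then there are surfaces $S_1,S_2$ with $\gamma(S_1)+\gamma(S_2)\le\gamma(S)$ such that $G$ can be drawn on $S_1$, and $H$ on $S_2$, each with as many crossings as it has in the given drawing. If $S$ is orientable, then so are $S_1$ and $S_2$.
\end{lemma}

\begin{proof}
Let $X$ be the planarization of the drawing of $G$; it is connected because $G$ is. Since the two drawings are disjoint, $N=N(X)$ can be chosen so thin that it misses $H$. Then $G$ is drawn on $S_1=\hat N$, and $H$ is drawn on the union of the surfaces $\hat K_j$ of Lemma~\ref{lem:cap}, avoiding the capping discs. Let $S_2=\hat K_1\#\cdots\#\hat K_q$, with all connected sums formed inside capping discs. Then $H$ is drawn on $S_2$, and $\gamma(S_2)=\sum_j\gamma(\hat K_j)\le\gamma(S)-\gamma(S_1)$.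
\end{proof}

We shall also need to walk from face to face.

\begin{lemma}\label{lem:cotree}
Let $T$ be a spanning tree of a map $M$ on $\Sigma$. The duals of the edges outside $T$ form a connected spanning subgraph of the dual of $M$. In particular the dual is connected.
\end{lemma}

\begin{proof}
The neighborhood $N(T)$ is a disc, being built from discs glued along boundary arcs in the pattern of a tree. So $\overline{\Sigma\setminus N(T)}$ is connected, and adding the collar $N(T)\setminus T$ shows that $\Sigma\setminus T$ is connected. As $T$ contains all vertices, $\Sigma\setminus T$ is the union of the open faces and the open edges outside $T$. For each component of the dual subgraph, take the union of its faces and of the open edges dual to its edges. These sets are open, pairwise disjoint, and cover $\Sigma\setminus T$, so there is only one.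
\end{proof}

\section{The truncated dual}\label{sec:dual}

We want two graphs that can share a surface at a small price although each needs most of its genus. A map and its dual are the obvious candidates, since each dual edge crosses one edge, once. But the dual, as an abstract graph, can be far simpler than the map. If the map has a single face, the dual is one vertex with loops, which fits into a small disc without crossings. What the abstract dual forgets is the cyclic order of the sides around each face. We force it to remember this order by replacing each dual vertex with a cycle.

For every isomorphism class of connected simple cubic graphs fix a representative $\Gamma$ and a rotation system, and let $\Sigma_\Gamma$ be the resulting orientable surface. If $\Gamma$ has $n$ vertices and the map has $f\ge1$ faces, then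
\begin{equation}\label{eq:genus}
\gamma(\Sigma_\Gamma)=2-n+\tfrac{3n}{2}-f\le\tfrac n2+1 .
\end{equation}
The \emph{truncated dual} $H_\Gamma$ is defined together with a drawing on $\Sigma_\Gamma$; see Figure~\ref{fig:dual}. View a face $\varphi$ with $L$ sides as a regular $L$-gon. Place a vertex $x_s$ on the segment from the center to the midpoint of each side $s$, and join these vertices in cyclic order by a cycle $C_\varphi$ of length $L$ inside $\varphi$. For each edge $\varepsilon$ of $\Gamma$, with sides $s$ and $s'$, join $x_s$ to $x_{s'}$ by an edge $\varepsilon^*$ that runs out to the midpoint of $s$ and in from the midpoint of $s'$.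

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\foreach \c in {90,210,330}{
  \begin{scope}[shift={(\c:1.2)}]
    \draw[very thick] (30:1.2)--(90:1.2)--(150:1.2)--(210:1.2)--(270:1.2)--(330:1.2)--cycle;
    \draw (0:0.6)--(60:0.6)--(120:0.6)--(180:0.6)--(240:0.6)--(300:0.6)--cycle;
    \foreach \a in {0,60,120,180,240,300}{
      \draw (\a:0.6)--(\a:1.3);
      \filldraw[fill=white] (\a:0.6) circle (1.6pt);}
    \foreach \a in {30,90,150,210,270,330}{\fill (\a:1.2) circle (2pt);}
  \end{scope}}
\end{tikzpicture}
\caption{Three faces of an embedded cubic graph $\Gamma$ (thick edges, black vertices) and the part of the truncated dual $H_\Gamma$ near them (thin edges, white vertices). Each face contains a cycle with one vertex per side, and each edge of $\Gamma$ is crossed once, by the edge of $H_\Gamma$ joining the vertices at its two sides.}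
\label{fig:dual}
\end{figure}

\begin{lemma}\label{lem:H}
The graph $H_\Gamma$ is a connected simple cubic graph with $3n$ vertices, and $\Gamma\cup H_\Gamma$ is drawn on $\Sigma_\Gamma$ with exactly $3n/2$ crossings, all between $\Gamma$ and $H_\Gamma$.
\end{lemma}

\begin{proof}
There is one vertex for each of the $2\cdot 3n/2=3n$ sides. It lies on two edges of a cycle $C_\varphi$ and on one edge $\varepsilon^*$. The only crossings are those of $\varepsilon^*$ with $\varepsilon$.

Consecutive sides of a face belong to consecutive edges in the cyclic order at a vertex of $\Gamma$, and these are different edges because the vertex has degree $3$ and carries no loop. A face with one side would give a loop, and a face with two sides would give two different edges with the same ends. So every $C_\varphi$ has length at least $3$. The edges $\varepsilon^*$ form a perfect matching, and $\varepsilon^*=x_sx_{s'}$ is not parallel to an edge of a cycle $C_\varphi$, for then the sides $s,s'$ of the same edge $\varepsilon$ would be consecutive on $\varphi$. Hence $H_\Gamma$ is simple. Contracting each $C_\varphi$ to a point gives the dual, which is connected by Lemma~\ref{lem:cotree}, so $H_\Gamma$ is connected.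
\end{proof}

\begin{proposition}\label{prop:upper}
If $\Gamma$ has $n$ vertices and $\gamma(S)\ge n/2+2$, then $\mathrm{cr}_S(\Gamma\cup H_\Gamma)\le 3n/2$.
\end{proposition}

\begin{proof}
By~\eqref{eq:genus} we have $d=\gamma(S)-\gamma(\Sigma_\Gamma)\ge1$. If $S$ is orientable, $d$ is even and we add $d/2$ handles to $\Sigma_\Gamma$. If $S$ is non-orientable, we add $d$ crosscaps, and the result is non-orientable because $d\ge1$. In both cases we obtain $S$, by the classification. Making the additions inside a small disc that misses the drawing of Lemma~\ref{lem:H} leaves that drawing unchanged.
\end{proof}

The competition for genus is already visible on the torus.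

\begin{example}\label{ex:torus}
Let $\Gamma=K_{3,3}$ with vertices $a_i$ and $b_j$, $i,j\in\mathbb{Z}_3$, with cyclic order $(b_0,b_1,b_2)$ at each $a_i$ and $(a_0,a_1,a_2)$ at each $b_j$. The tracing rule, started with the step from $a_i$ to $b_j$, gives the closed walk
\[
a_i,\ b_j,\ a_{i+1},\ b_{j+1},\ a_{i+2},\ b_{j+2},\ a_i .
\]
Call $j-i$ the type of the edge $a_ib_j$. The walk uses edges of type $d=j-i$ from $a$ to $b$ and edges of type $d-1$ from $b$ to $a$. So there are three hexagonal faces $\varphi_0,\varphi_1,\varphi_2$, the edges of type $d$ separate $\varphi_d$ from $\varphi_{d+1}$, and the sides of $\varphi_d$ lead alternately to $\varphi_{d+1}$ and $\varphi_{d-1}$. Since $2-6+9-3=2$, the surface is the torus $\mathbb{T}$.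

The dual is a triangle with every edge tripled. It is planar, so it does not compete with $\Gamma$ at all. The truncated dual $H_\Gamma$ is not planar. Contract $C_{\varphi_1}$ and $C_{\varphi_2}$ to vertices $c_1,c_2$ and keep one of the three edges $c_1c_2$. The result is a hexagon whose vertices are joined alternately to $c_1$ and $c_2$, together with the edge $c_1c_2$. It is simple and bipartite (one class is $c_2$ with the hexagon neighbors of $c_1$), with $8$ vertices and $13$ edges, whereas a simple bipartite planar graph on $8$ vertices has at most $2\cdot8-4=12$ edges.

Each of $\Gamma$ and $H_\Gamma$ embeds in $\mathbb{T}$, but their union does not: Lemma~\ref{lem:split} would embed them in orientable surfaces with Euler genera summing to at most $2$, and one of these would be the sphere. So some price must be paid. Sharing the torus as in Lemma~\ref{lem:H} costs $9$ crossings. Leaving the torus to $H_\Gamma$ and drawing $K_{3,3}$ in a small disc costs $1$ crossing, so $\mathrm{cr}_{\mathbb{T}}(\Gamma\cup H_\Gamma)=1$.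
\end{example}

In the example the disjoint drawing wins, because one of the graphs is cheap to draw on the smaller surface. To reverse the outcome, \emph{both} graphs must need more than $3n/2$ crossings on every surface of half the Euler genus. We shall bound the number of graphs that are cheap in this sense. To conclude that few $\Gamma$ have a cheap $H_\Gamma$, we need to know that not too many $\Gamma$ share the same $H_\Gamma$. This is what truncation buys.

\begin{lemma}\label{lem:recover}
For a fixed graph $H_0$, at most $2^{6n}$ isomorphism classes of connected simple cubic graphs $\Gamma$ on $n$ vertices have $H_\Gamma\cong H_0$.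
\end{lemma}

\begin{proof}
Let $Q$ be the set of edges $\varepsilon^*$ of $H_\Gamma$. The components of $H_\Gamma-Q$ are the cycles $C_\varphi$, and an orientation of $\Sigma_\Gamma$ gives each of them a direction. From $H_\Gamma$, $Q$ and the directions we rebuild $\Gamma$: take for each cycle an oriented polygon whose sides correspond to the vertices of the cycle in cyclic order, and glue the sides $s,s'$, with opposite boundary directions, whenever $x_sx_{s'}\in Q$. This is how $\Sigma_\Gamma$ is glued from its faces, and $\Gamma$ is the image of the boundaries of the polygons.

An isomorphism $H_\Gamma\cong H_0$ carries these data to $H_0$. Since $H_0$ has $9n/2$ edges, there are at most $2^{9n/2}$ choices for $Q$. The cycles have length at least $3$ and $3n$ vertices in total, so there are at most $n$ of them and at most $2^n$ choices of directions. Finally $2^{9n/2}\cdot2^n\le2^{6n}$.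
\end{proof}

\section{Counting maps of given Euler genus}\label{sec:maps}

Write $(2j-1)!!=1\cdot3\cdots(2j-1)$ for the number of perfect matchings of $2j$ objects, with $(-1)!!=1$. Describing a map with $m$ edges by telling which of the $2m$ edge-ends belong together costs a factor $(2m-1)!!$, which is far too much for us and does not see the genus. We need a bound whose superexponential part depends on the Euler genus alone.

Maps with one vertex and one face show what to expect. Such a map has $m=\eta$ edges, where $\eta$ is the Euler genus, and it is determined by the matching of the $2\eta$ edge-ends around the vertex and by the choice, for each band, of being twisted or not. So there are at most $2^\eta(2\eta-1)!!$ of them. A general map reduces to this case by contracting a spanning tree and deleting the edges dual to a spanning tree of the dual. Each of the two trees sits in a disc, and planar structures can be written down as bracket words, at exponential cost.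

\begin{lemma}\label{lem:maps}
The number of maps with $m\ge1$ edges and Euler genus $\eta$ is at most $81^m\,2^\eta\,(2\eta-1)!!$.
\end{lemma}

\begin{proof}
Let $M$ be such a map on $\Sigma$, with $v$ vertices and $f$ faces.

\emph{Three kinds of edges.} Choose a spanning tree $T$ of $M$. By Lemma~\ref{lem:cotree} there is a set $T^*$ of edges outside $T$ whose duals form a spanning tree of the dual. Let $R$ be the set of the remaining edges. By Euler's formula, $|R|=m-(v-1)-(f-1)=\eta$. Let $U=T\cup R$. Glue the polygons of the $f$ faces along the pairs of sides belonging to edges of $T^*$, one edge at a time. Since the duals of these edges form a tree, each step glues two different closed discs along a boundary arc and produces a closed disc; at the end a single disc remains, and its interior is $\Sigma\setminus U$. So $U$ is a map on $\Sigma$ with one face and $v-1+\eta$ edges.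

Let $N(T)\subseteq N(U)\subseteq N(M)$ consist of the same vertex discs and of the bands of the respective edges. Then $N(T)$ is a disc, $D=\overline{\Sigma\setminus N(U)}$ is a disc, and the parts of the edges of $T^*$ outside the vertex discs are pairwise disjoint arcs in $D$ with ends on $\partial D=\partial N(U)$. Orient $N(T)$, and choose a point $z$ on the boundary of a vertex disc, outside all bands of $N(M)$. It lies on both $\partial N(T)$ and $\partial N(U)$. We encode $M$ in three parts.

\emph{The tree.} Go once around $\partial N(T)$, starting at $z$. Write ``$($'' or ``$)$'' when passing along the band of an edge of $T$ for the first or the second time, and ``$\mathsf r$'' when passing a place where a band of $R$ is attached. The word $w_1$ has length $2(v-1)+2\eta$. The band of a tree edge separates the disc $N(T)$, so after passing along it the boundary goes around everything beyond it and returns along its other side. Hence $w_1$ can be read as a list of instructions: ``$($'' attaches a new band with a new vertex disc and moves there, ``$)$'' moves back along the band by which the current disc was first reached, and ``$\mathsf r$'' marks a place on the current disc. So $w_1$ determines the oriented disc $N(T)$ with $T$, the point $z$, and the $2\eta$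 marked places.

\emph{The genus.} Record the perfect matching of the $2\eta$ letters $\mathsf r$ given by the edges of $R$, and for each edge of $R$ one bit telling whether its band forms an annulus or a M\"obius band with $N(T)$. There are at most $(2\eta-1)!!\cdot2^\eta$ possibilities. These data determine $N(U)$ with $U$ in it, and hence $\Sigma=N(U)\cup D$.

\emph{The cotree.} Go once around $\partial N(U)$, starting at $z$ in the direction of $\partial N(T)$. Write ``$\mathsf u$'' when passing along a band, and ``$[$'' or ``$]$'' when meeting an edge of $T^*$ for the first or the second time. The word $w_2$ has length $2(v-1+\eta)+2(f-1)=2m$. The letters $\mathsf u$ locate each bracket on the boundary of a vertex disc. An arc in $D$ separates $D$, so the ends of two disjoint arcs do not interlace; the brackets are therefore properly nested, and $w_2$ tells which ends are joined. A system of disjoint arcs in a disc with prescribed pairs of ends is unique up to a homeomorphism fixing the boundary. Extending the arcs to the centers of the vertex discs, we recover $M$.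

There are at most $3^{2m}$ words $w_2$. The number of letters $\mathsf u$ in $w_2$ is the length $2(v-1+\eta)\le 2m$ of $w_1$, so given $w_2$ there are at most $3^{2m}$ words $w_1$.
\end{proof}

\begin{example}
Take two vertices $x,y$ joined by three edges $e,e',e''$, with $T=\{e\}$, $R=\{e',e''\}$, and $z$ on the disc of $x$ just before $e$. Then $w_1=(\,\mathsf r\,\mathsf r\,)\,\mathsf r\,\mathsf r$. Match the first $\mathsf r$ with the third and the second with the fourth, with both bands forming annuli. Contracting $e$ leaves one vertex with edge-ends in the order $e',e'',e',e''$, the usual one-face map on the torus. So the map has one hexagonal face and $w_2=\mathsf{uuuuuu}$. A fourth edge, cutting the hexagon into two quadrilaterals and placed in $T^*$, changes only $w_2$, for instance to $\mathsf u\,[\,\mathsf{uuu}\,]\,\mathsf{uu}$.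
\end{example}

\section{Counting cubic graphs}\label{sec:cubic}

First we need many cubic graphs. A Hamiltonian cycle with a perfect matching supplies enough of them.

\begin{lemma}\label{lem:many}
For even $n\ge8$, the number $a_n$ of isomorphism classes of connected simple cubic graphs on $n$ vertices satisfies $a_n\ge2^{-4n}\,n^{n/2}$.
\end{lemma}

\begin{proof}
Let $h=n/2$. For a permutation $\pi$ of $\{1,\dots,h\}$ let $\Gamma_\pi$ be the cycle $1,2,\dots,n$ together with the matching edges $\{i,h+\pi(i)\}$, $1\le i\le h$. The only cycle edges between $\{1,\dots,h\}$ and $\{h+1,\dots,n\}$ are $\{h,h+1\}$ and $\{1,n\}$, so $\Gamma_\pi$ is simple if $\pi(h)\ne1$ and $\pi(1)\ne h$. At least $h!-2(h-1)!\ge\frac12h!$ permutations satisfy this, as $h\ge4$.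

Fix a cubic graph $\Gamma$ and an isomorphism $\psi\colon\Gamma_\pi\to\Gamma$. The sequence $\psi(1),\dots,\psi(n)$ determines $\pi$, because the edges of $\Gamma$ outside the cycle $\psi(1),\dots,\psi(n)$ are the images of the matching edges. The sequence is a path in $\Gamma$, so there are at most $n\cdot3\cdot2^{n-2}\le n2^n$ choices for it. Using $h!\ge(h/e)^h$, $2n\le2^n$ and $\sqrt{2e}<4$, we get
\[
a_n\ge\frac{h!}{2n\,2^n}\ge\frac{1}{2n\,2^n}\Bigl(\frac{n}{2e}\Bigr)^{n/2}\ge2^{-4n}\,n^{n/2}.\qedhere
\]
\end{proof}

Next we bound the number of cheap graphs. Planarization turns a drawing into a map with two more edges per crossing and the same Euler genus, so by Lemma~\ref{lem:maps} a crossing costs only a constant factor. For Theorem~\ref{thm:linear} we shall delete the edges of $H$ that are crossed by $G$, so we allow for $t$ deleted edges; for Theorem~\ref{thm:disjoint} the reader may take $t=0$. Deletion causes two difficulties. The planarization may be disconnected, and then it is not a map; and the deleted edges must be restored, at the cost of a matching.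

For integers $p\ge4$ and $k,\eta,t\ge0$ let $b(p,k,\eta,t)$ be the number of isomorphism classes of connected simple cubic graphs $X$ on $p$ vertices such that, for some set $F$ of at most $t$ edges, $X-F$ has a drawing with at most $k$ crossings on some surface of Euler genus at most $\eta$. The surface may be orientable or not, since we do not control which surfaces Lemma~\ref{lem:split} produces.

\begin{lemma}\label{lem:few}
We have $b(p,k,\eta,t)\le2^{12p+16k+\eta+2}\,(2\eta-1)!!\,(2t-1)!!$.
\end{lemma}

\begin{proof}
Let $X$, $F$ and a drawing of $X-F$ on $\Sigma$ be as in the definition, with $|F|=t'\le t$ and $k'\le k$ crossings. The planarization $P$ has $3p/2-t'+2k'$ edges, since a crossing subdivides two edges. It has at most $t'+1$ components, since $X$ is connected and deleting an edge creates at most one new component.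

\emph{Making $P$ connected.} Suppose $P$ is disconnected. The surface $\Sigma$ is the union of the components of $N(P)$ and the components of $\overline{\Sigma\setminus N(P)}$, glued along boundary circles. As $\Sigma$ is connected, some component $K$ of $\overline{\Sigma\setminus N(P)}$ has boundary circles on two different components of $N(P)$. Every boundary circle of $N(P)$ contains an arc of the boundary of a vertex disc. Choose a point on such an arc for each of the two circles, join the two points by an arc through the interior of $K$, and extend it to the centers of the two discs. This adds an edge, without crossings, between two components of $P$. After at most $t'$ such steps we have a connected embedded graph $P^+$ with $m$ edges, where $1\le m\le m_0=3p/2+2k$. By Lemma~\ref{lem:cap}, $P^+$ is a map of Euler genus $\eta'\le\eta$ on its capped neighborhood, with the same cyclic orders at the vertices.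

\emph{Recovering $X$.} Suppose we are given the map $P^+$ and the set of added edges, for which there are at most $2^{m_0}$ choices. Deleting the added edges gives $P$. The crossings are exactly the vertices of degree $4$ in $P$, because $X-F$ has maximum degree at most $3$. Joining opposite edge-ends at each of them gives $X-F$. A vertex of degree $d$ in $X-F$ lacks $3-d$ edge-ends; these number $2t'$ in total, and $X$ is determined by a perfect matching of them, with $(2t'-1)!!\le(2t-1)!!$ choices.

\emph{Counting.} By Lemma~\ref{lem:maps} the number of possible maps $P^+$ is at most
\[
\sum_{m=1}^{m_0}81^m\sum_{\eta'=0}^{\eta}2^{\eta'}(2\eta'-1)!!\le2\cdot81^{m_0}\cdot2^{\eta+1}(2\eta-1)!! .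
\]
Multiply by $2^{m_0}(2t-1)!!$ and use $162^{m_0}\le2^{8m_0}=2^{12p+16k}$.
\end{proof}

The number $p$ of vertices enters only through $2^{12p}$. This is why the bound remains useful for $H_\Gamma$, although $H_\Gamma$ has three times as many vertices as $\Gamma$.

\section{Proof of the theorems}\label{sec:proof}

We prove both theorems at once. Fix $\delta\in[0,\frac12)$. The case $\delta=0$ of what follows is Theorem~\ref{thm:disjoint}, and the case $\delta>0$ is Theorem~\ref{thm:linear}. Put
\[
\theta=\frac{1-2\delta}{8}>0,\qquad c=\frac{\theta}{16\log2},
\]
and let $\gamma_0$ be an integer with $\gamma_0^{\,\theta}>2^{49}$. Let $S$ be a surface of Euler genus $\gamma\ge\gamma_0$, and put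
\[
n=2\gamma-4,\qquad \eta=\lfloor\gamma/2\rfloor,\qquad t=\lfloor\delta\gamma\rfloor,\qquad k=\lfloor cn\log n\rfloor .
\]
Since $\theta\le\frac18$, we have $\gamma>2^{392}$; in particular $n\ge\gamma\ge8$. Also $c\log\gamma>49/16>3$, so $c\gamma\log\gamma>3\gamma-6$.

\subsection*{Choice of the graphs}
Call a connected simple cubic graph $\Gamma$ on $n$ vertices \emph{bad} if $\Gamma$ is counted by $b(n,k,\eta,0)$ or $H_\Gamma$ is counted by $b(3n,k,\eta,t)$. By Lemma~\ref{lem:recover} the number $B$ of bad isomorphism classes satisfies
\[
B\le b(n,k,\eta,0)+2^{6n}\,b(3n,k,\eta,t).
\]
If $2j\le n$, then $(2j-1)!!\le n^j$, being a product of $j$ factors less than $n$. This applies to $j=\eta$ and $j=t$, since $2\eta\le\gamma\le n$ and $2t\le\gamma\le n$. For $p\le3n$ we have $12p+\eta+2\le36n+n/2+2\le37n$. So Lemma~\ref{lem:few} gives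
\[
B\le2^{37n+16k}\,n^{\eta}+2^{43n+16k}\,n^{\eta+t}\le2^{44n}\,2^{16k}\,n^{\eta+t}.
\]
By the choice of $c$ and $k$ we have $2^{16k}\le n^{\theta n}$. Since $\gamma=n/2+2$,
\[
\eta+t\le\bigl(\tfrac12+\delta\bigr)\bigl(\tfrac n2+2\bigr)\le\bigl(\tfrac14+\tfrac\delta2\bigr)n+2=\bigl(\tfrac12-2\theta\bigr)n+2 .
\]
This is where $\delta<\frac12$ is used: it keeps the exponent below the exponent $n/2$ of Lemma~\ref{lem:many} and leaves room for the factor $n^{\theta n}$ spent on crossings. With $n^2\le2^n$ and $n^\theta\ge\gamma^\theta>2^{49}$ we obtain
\[
B\le2^{45n}\,n^{(1/2-\theta)n}<2^{-4n}\,n^{n/2}\le a_n .
\]
So some $\Gamma$ is not bad. Let $G=\Gamma$ and $H=H_\Gamma$. These are disjoint connected simple cubic graphs by Lemma~\ref{lem:H}.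

\subsection*{Upper bound}
Since $\gamma=n/2+2$, Proposition~\ref{prop:upper} gives $\mathrm{cr}_S(G\cup H)\le3n/2=3\gamma-6$.

\subsection*{Lower bound}
Suppose that a drawing of $G\cup H$ on $S$ has at most $\delta\gamma$ crossings between $G$ and $H$ and at most $k$ crossings in total. Let $F$ be the set of edges of $H$ that are crossed by $G$; then $|F|\le t$. After deleting $F$, the graphs $G$ and $H-F$ do not intersect. We delete from $H$ only, so $G$ stays connected, and Lemma~\ref{lem:split} gives drawings of $G$ on $S_1$ and of $H-F$ on $S_2$, each with at most $k$ crossings, where $\gamma(S_1)+\gamma(S_2)\le\gamma$. One of the two Euler genera is at most $\eta$. If $\gamma(S_1)\le\eta$, then $\Gamma$ is counted by $b(n,k,\eta,0)$; if $\gamma(S_2)\le\eta$, then $H_\Gamma$ is counted by $b(3n,k,\eta,t)$. Either way $\Gamma$ is bad, a contradiction.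

Hence every drawing with at most $\delta\gamma$ crossings between $G$ and $H$ has at least $k+1>cn\log n\ge c\gamma\log\gamma>3\gamma-6$ crossings, and it is not cr-minimal. A cr-minimal drawing therefore has more than $\delta\gamma$ crossings between $G$ and $H$, and it has at most $3\gamma-6$ crossings altogether. For $\delta=0$ this says that $G$ and $H$ intersect. Theorems~\ref{thm:disjoint} and~\ref{thm:linear} are proved. \qed

\begin{remark}
The value $n=2\gamma-4$ is the largest to which Proposition~\ref{prop:upper} applies, and the size of $n$ relative to $\gamma$ matters. If $n\le\gamma-3$, then $\Sigma_\Gamma\#\Sigma_\Gamma$ has Euler genus at most $n+2\le\gamma-1$ by~\eqref{eq:genus} and carries disjoint embeddings of $\Gamma$ and $H_\Gamma$, one on each summand. Adding handles or crosscaps as in Proposition~\ref{prop:upper} embeds $\Gamma\cup H_\Gamma$ in $S$, and the two graphs do not compete at all.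
\end{remark}

\begin{thebibliography}{1}

\bibitem{dma}
\emph{Discrete Mathematics and Its Applications},
\texttt{https://github.com/demaseme/programas\_tesis}.

\end{thebibliography}
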